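# Word equations with a common exponent: twenty-three solutions force all

## 1. Thinning the positions of a periodic word

Words are over an alphabet $\Gamma$; $\Gamma^*$ is the set of finite words, $\Gamma^+$ the set of nonempty finite words, $\Gamma^\omega$ the set of right-infinite words. A nonempty word $z$ is primitive if it is not $u^e$ with $e\ge 2$. For a nonempty word $z$ we write $z^\omega=zzz\cdots$. Two words are conjugate if they have the form $uv$ and $vu$. Rotating a power $w^e$ gives the power $(w')^e$ of a rotation $w'$ of $w$, so a conjugate of a primitive word is primitive.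

Fix a primitive word $z$, write $z^\omega=\zeta_1\zeta_2\zeta_3\cdots$ letter by letter, and put $\zeta(p,p']=\zeta_{p+1}\cdots\zeta_{p'}$. We construct a decreasing chain of sets of positions which ends with exactly one position per period. The position is selected by maximizing certain heights, and the choice of heights is what the whole lecture turns on.

Call a set $\Theta$ of positive integers $|z|$-periodic if, for every $p\ge1$, $p\in\Theta$ if and only if $p+|z|\in\Theta$. We define nonempty $|z|$-periodic sets $\Theta_0\supset\Theta_1\supset\cdots$, starting with $\Theta_0=\{1,2,3,\dots\}$.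

Suppose $\Theta_j=\{p_0<p_1<\cdots\}$ is given. (The $p_i$ depend on $j$; in particular $p_0=\min\Theta_j\le|z|$.) Let $c_j$ be the number of elements of $\Theta_j$ among any $|z|$ consecutive positive integers, so $p_{i+c_j}=p_i+|z|$. The arcs of $\Theta_j$ are the words $e_i=\zeta(p_{i-1},p_i]$, $i\ge1$. They satisfy $e_{i+c_j}=e_i$. Let $E_j$ be the finite set of words that occur as arcs.

If $c_j=1$, stop and put $J=j$. If $c_j\ge2$, then the arcs are not all the same word: otherwise $\zeta(p_0,p_0+|z|]=e_1\cdots e_{c_j}$, which is a conjugate of $z$, would be a $c_j$-th power, against primitivity. Define a weight $\omega_j:E_j\to\mathbb R$ as follows.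

* (i) If the words of $E_j$ do not all have the same length, put $\omega_j(e)=|e|^2-m_j$ with $m_j=\frac1{c_j}\sum_{i=1}^{c_j}|e_i|^2$.
* (ii) If they all have the same length, fix some $e^*\in E_j$ and put $\omega_j(e)=[e=e^*]-\frac1{c_j}\#\{1\le i\le c_j: e_i=e^*\}$, where $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise.

In both cases $\sum_{i=1}^{c_j}\omega_j(e_i)=0$. Also $\omega_j$ is not identically zero: in case (i) the lengths are not all equal, and in case (ii) the arcs are not all the same word. Define the height of $p_i$ by
$$h_j(p_i)=\sum_{l=1}^{i}\omega_j(e_l),\qquad h_j(p_0)=0 .$$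
Since the weights of one period sum to zero, $h_j$ is invariant under $p\mapsto p+|z|$. Since $\omega_j\not\equiv0$, it is not constant. Put $M_j=\max h_j$ and
$$\Theta_{j+1}=\{p\in\Theta_j:\ h_j(p)=M_j\}.$$
This is a $|z|$-periodic set with $1\le c_{j+1}<c_j$. So the process stops, at some $J$ with $c_J=1$.

**Example.** Let $z=abaabb$. At $j=0$ all arcs are single letters, so we are in case (ii). Take $e^*=b$; then $\omega_0(b)=\frac12$ and $\omega_0(a)=-\frac12$. The arc ending at position $p$ is the letter $\zeta_p$, so the heights at positions $1,\dots,7$ are $0,\frac12,0,-\frac12,0,\frac12,0$. Hence $\Theta_1=\{2,6,8,12,14,\dots\}$. Its arcs are alternately $aabb$ and $ab$. The lengths differ, so we are in case (i): $m_1=\frac12(16+4)=10$, $\omega_1(aabb)=6$, $\omega_1(ab)=-6$. So $h_1(2)=0$, $h_1(6)=6$, $h_1(8)=0$, and $\Theta_2=\{6,12,18,\dots\}$. Here $J=2$.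

The sets $\Theta_j$ can be read locally: once we stand on an element of $\Theta_j$, the letters that follow tell us where its further elements are.

**Lemma 1.** If $p,p'\in\Theta_j$ and $\zeta(p,p+n]=\zeta(p',p'+n]$, then for $0\le l\le n$: $p+l\in\Theta_j$ if and only if $p'+l\in\Theta_j$.

**Proof.** Induction on $j$. For $j=0$ there is nothing to prove. Assume the statement for $j$, and let $p,p'\in\Theta_{j+1}$ with $\zeta(p,p+n]=\zeta(p',p'+n]$. Since $p,p'\in\Theta_j$, the sets $\Theta_j\cap[p,p+n]$ and $\Theta_j\cap[p',p'+n]$ are translates of each other by the induction hypothesis. Corresponding arcs between consecutive elements are equal words, so they have equal weights. Moreover $h_j(p)=h_j(p')=M_j$. Hence corresponding elements have equal heights, and one lies in $\Theta_{j+1}$ exactly when the other does. $\square$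

What is this for? We shall meet a family of words $B(k)$, built from one pattern with a variable exponent $k$, several of which are prefixes of the same word $z^\omega$. When $k$ changes, the letters of $B(k)$ move, while $\Theta_0\supset\cdots\supset\Theta_J$ stands still. Comparing the two will show that the pattern must begin with a power of $z$. The square in case (i) is there because the square of a length that grows with $k$ is strictly convex in $k$, and a strictly convex function cannot take its maximum in the middle.

## 2. Equations with one exponent, and the constant 23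

Exponents $k$ are nonnegative integers, and $u^0$ is the empty word. We consider equations
$$s_0x_1^ks_1\cdots x_m^ks_m=t_0y_1^kt_1\cdots y_n^kt_n \tag{1}$$
with fixed words $s_i,t_i,x_i,y_i\in\Gamma^*$ and $m,n\ge1$. For each $k$ the equation is true or false. The following is known (Saarela, a slight improvement of a result of Kortelainen): if (1) holds for $m+n$ values of $k$, then it holds for all $k$. We call this the $m+n$ theorem. The question, whose source is "Studying Word Equations by a Method of Weighted Frequencies", is whether the number $m+n$ can be replaced by a constant that depends neither on $m,n$ nor on the alphabet and the words. The answer is yes.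

**Theorem 2.** If (1) holds for $23$ distinct integers $k\ge0$, then it holds for all $k\ge0$.

On the other side, no constant $C\le3$ works (Proposition 4 below). So the smallest admissible constant $C^*$ satisfies $4\le C^*\le23$. Nothing here says that $23$ is optimal.

It is convenient to let the words run to infinity on the right, so that only left ends have to be compared.

**Definition.** An $\omega$-pattern is $X=(s_0,x_1,s_1,\dots,x_m,s_m)$ with $m\ge0$, $x_i\in\Gamma^+$, $s_0,\dots,s_{m-1}\in\Gamma^*$ and $s_m\in\Gamma^\omega$. We put $X(k)=s_0x_1^ks_1\cdots x_m^ks_m\in\Gamma^\omega$ and say that $X$ has $m$ blocks.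

For example, $X=(b,\,a,\,ba^\omega)$ has one block, and $X(k)=ba^kba^\omega$. A pattern with $m=0$ is a single infinite word, independent of $k$.

**Theorem 3.** If $L,R$ are $\omega$-patterns and $L(k)=R(k)$ for $23$ distinct integers $k\ge0$, then $L(k)=R(k)$ for all $k\ge0$.

**Theorem 3 implies Theorem 2.** In (1) drop the empty $x_i,y_i$ and merge the neighboring constants. Take a letter $\#\notin\Gamma$ and append $\#^\omega$ to both sides. For finite words $u,v$ over $\Gamma$ we have $u\#^\omega=v\#^\omega$ if and only if $u=v$. So (1) holds for exactly the same $k$ as an equation between two $\omega$-patterns over $\Gamma\cup\{\#\}$, and Theorem 3 applies. $\square$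

## 3. One block on each side, and an equation with solutions 1, 2, 3

**The case $m=n=1$ by hand.** Suppose $s_0x^ks_1=t_0y^kt_1$ holds for two values $k<k'$. The words $s_0,t_0$ are prefixes of a common word, so one is a prefix of the other, and we cancel it. By symmetry we may assume that $s_0$ becomes empty. On the right end, one of $s_1,t_1$ is a suffix of the other, and we cancel it. Two shapes remain.

If the equation is $x^k=ty^kt'$, then comparing lengths at two values of $k$ gives $|x|=|y|$ and $|t|=|t'|=0$. At $k'\ge1$ we have $x^{k'}=y^{k'}$, so $x=y$, and the equation holds for all exponents.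

If the equation is $x^ks=ty^k$, then lengths give $|x|=|y|$ and $|s|=|t|$. If $x$ is empty, then so is $y$, and the equation is $s=t$ for every exponent. Let $x$ be nonempty and $d=k'-k$. Then
$$x^dty^k=x^d x^ks=x^{k'}s=ty^{k'},$$
so $x^dt=ty^d$, and hence $x^{nd}t=ty^{nd}$ for all $n$. For large $n$ this shows that $t$ is a prefix of $x^\omega$. Then $x^{nd}t$ is a prefix of $x^\omega$, so all $ty^{nd}$ are prefixes of $x^\omega$, and therefore $ty^\omega=x^\omega$. Now for every $i\ge 0$ both $x^it$ and $ty^i$ are prefixes of $x^\omega$ of the same length, so $x^it=ty^i$. Finally $x^ks=ty^k=x^kt$ gives $s=t$. So $x^is=ty^i$ for all $i$. Two values suffice when $m=n=1$. One value does not: $a^k=b^k$ holds only at $k=0$.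

**Proposition 4.** No constant $C\le3$ works. Let
$$s=bababbabababb,\quad x=ab,\quad X=bababbab,\quad Y=bababba,\quad y=bab,\quad r=abbabbababbab .$$
The solution set of $s\,x^kX^k=Y^ky^k\,r$ is exactly $\{1,2,3\}$.

**Proof.** We have $|s|=|r|=13$, and both sides have length $13+10k$.

For $k=1$ the left side is $bababbabababb\cdot ab\cdot bababbab$ and the right side is $bababba\cdot bab\cdot abbabbababbab$. Both are $bababba\cdot bababba\cdot bbababbab$.

For $k=2$ the left side is $bababbabababb\cdot abab\cdot bababbab\cdot bababbab$. Both sides are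
$$bababba\cdot bababba\cdot babbab\cdot abbabbababbab .$$

For $k=3$ note that $s(ab)^3ba=(bababba)^3$. (Both are words of length 21. Letters 1 to 7 and 8 to 13 of $s$ are $bababba$ and $bababb$, and then $abababba$ supplies the final $a$ of the second factor and the third factor.) Since $X=ba\cdot babbab$, the left side is
$$(bababba)^3\cdot babbab\cdot bababbab\cdot bababbab,$$
and the right side is $(bababba)^3\cdot babbabbab\cdot abbabbababbab$. Both are $(bababba)^3\cdot babbabbababbabbababbab$.

For $k=0$ the equation fails, since $s$ begins with $b$ and $r$ with $a$. So three solutions do not force all $k$, and no $C\le 3$ works. For $k=4$ the equation fails too: letter number $20$ is $a$ on the left (in $s(ab)^4$, position $20$ is the first letter of the fourth $ab$) and $b$ on the right (the sixth letter of the third $Y$). In general, four solutions would force all $k$ by the $m+n$ theorem with $m+n=4$, and $k=0$ is not a solution. So there are exactly three solutions. $\square$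

## 4. Periods, heads and absorption

Let $\mathrm{lcp}(u,v)\in\{0,1,2,\dots\}\cup\{\infty\}$ be the length of the longest common prefix of $u$ and $v$. A word $w=w_1\cdots w_n$ has period $p$ if $w_i=w_{i+p}$ whenever both letters exist. We use the Fine–Wilf theorem: a word of length at least $p+q-\gcd(p,q)$ with periods $p$ and $q$ has period $\gcd(p,q)$.

**Lemma 5.** Let $p,q$ be nonempty words and let $z,y$ be primitive.

* (F1) If $\mathrm{lcp}(p^\omega,q^\omega)\ge|p|+|q|$, then $p^\omega=q^\omega$.
* (F2) If $p^\omega=z^\omega$, then $p=z^s$ for some $s\ge1$.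
* (F3) If $s$ is a finite prefix of $y^\omega$, then $y^\omega=sz'^\omega$ for a conjugate $z'$ of $y$; in particular $z'$ is primitive and $|z'|=|y|$.

**Proof.** (F1) The common prefix of length $|p|+|q|$ has periods $|p|$ and $|q|$, hence period $g=\gcd(|p|,|q|)$. So $p$ and $q$ are powers of its prefix of length $g$, and $p^\omega=q^\omega$. (F2) The prefix of length $|p|+|z|$ has period $g=\gcd(|p|,|z|)$, so $z$ is a power of a word of length $g$. As $z$ is primitive, $g=|z|$. So $|z|$ divides $|p|$, and $p$, being a prefix of $z^\omega$, is a power of $z$. (F3) Deleting $s$ from $y^\omega$ leaves an infinite word that repeats with period $|y|$; its first $|y|$ letters are a rotation of $y$. $\square$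

**Definition.** The head of an $\omega$-pattern $X$ is $\mathrm{head}(X)=s_0x_1^\omega$ if $m\ge1$, and $\mathrm{head}(X)=s_0$ if $m=0$.

For $X=(b,a,ba^\omega)$ the head is $ba^\omega$: it is what $X(k)$ looks like near its left end when $k$ is large.

**Lemma 6 (absorption).** Let $y$ be primitive, let $X$ have $m\ge1$ blocks, and let $\mathrm{head}(X)=y^\omega$. Then there is $p\ge1$ such that $X(k)=y^{pk}X_1(k)$ for all $k\ge0$, where $X_1=(s_0s_1,x_2,s_2,\dots,x_m,s_m)$ has $m-1$ blocks.

**Proof.** Since $s_0$ is a prefix of $y^\omega$, (F3) gives $y^\omega=s_0z^\omega$ with $z$ conjugate to $y$. Then $x_1^\omega=z^\omega$, so $x_1=z^p$ with $p\ge1$ by (F2). The word $s_0x_1^k$ is the prefix of $y^\omega$ of length $|s_0|+pk|y|$. The word $y^{pk}s_0$ is also a prefix of $y^\omega$, because $s_0$ is, and it has the same length. So $s_0x_1^k=y^{pk}s_0$, and $X(k)=y^{pk}s_0s_1x_2^ks_2\cdots x_m^ks_m$. $\square$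

## 5. Comparing heads, and mismatches that heal

Here is the natural attack on $L(k)=R(k)$. Cancel the shorter of the two initial constants, so that one pattern, say $R$, starts directly with a power $y_1^k$. Let $y$ be the primitive root of $y_1$. If $\mathrm{head}(L)=\mathrm{head}(R)=y^\omega$ and $L$ has a block, absorb a block on each side, cancel the common power of $y$, and use induction on the number of blocks. The hard case is $\mathrm{head}(L)\ne y^\omega$. Absorb blocks of $R$ as long as possible, so that $R(k)=y^{\kappa k}R'(k)$ with $\kappa\ge1$, and suppose $\mathrm{head}(R')\neq y^\omega$. Put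
$$D=\mathrm{lcp}(\mathrm{head}(L),y^\omega),\qquad b=\mathrm{lcp}(\mathrm{head}(R'),y^\omega).$$
One would like to argue as follows: $L(k)$ leaves $y^\omega$ after $D$ letters, $R(k)$ leaves $y^\omega$ after $\kappa|y|k+b$ letters, and $D=\kappa|y|k+b$ holds for at most one $k$.

The step that fails is the first one. For $k$ with $|s_0x_1^k|\le D$, the first mismatch between $\mathrm{head}(L)$ and $y^\omega$ lies beyond the block $x_1^k$, so $L(k)$ never sees it, and the later parts of $L(k)$ may continue $y^\omega$. Take $y=aab$ and $L(k)=(a^kb)^{M}c^\omega$, an $\omega$-pattern with $M$ blocks. Then $\mathrm{head}(L)=a^\omega$ and $D=2$, but $L(2)=(aab)^Mc^\omega$ agrees with $y^\omega$ on $3M$ letters. The equation of Proposition 4 (with a right end appended) shows the same effect. For its left side and the primitive word $bababba$ we have $\mathrm{head}=s(ab)^\omega$ and $D=19$, since $s(ab)^3b$ is followed by $a$'s and $b$'s in the order $s(ab)^3ab\cdots$ in the head, while $(bababba)^3=s(ab)^3ba$. Yet at $k=3$ the left side starts with $(bababba)^3bab\,b$, so the agreement is $24$ letters.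

So individual exponents $k$ can be exceptional, with agreement far beyond $D$. We need a bound on the number of exceptional $k$ in which the number of blocks does not enter, and the heads alone give none. The next two sections show that five exceptional values cannot occur together.

## 6. Letters as moving points

**Definition.** A finite pattern is $B=(x_1,s_1,\dots,x_m,s_m)$ with $m\ge1$, $x_i\in\Gamma^+$, $s_i\in\Gamma^*$, and $B(k)=x_1^ks_1\cdots x_m^ks_m$.

For $k\ge2$ the letters of $B(k)$ are the letters of the $s_i$ and the letters $(i,q;r)$, meaning the $q$-th letter of copy number $r$ of $x_i$, $0\le r<k$. Put $d_i=\sum_{l=1}^i|x_l|$ and $a_i=\sum_{l=1}^i|s_l|$. We follow certain letters as $k$ varies.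

**Definition.** The lines of $B$ are the following, with position $P(k)$ affine in $k$; the coefficient of $k$ is called the speed.

* $C(i,q)$, the $q$-th letter of $s_i$: $P(k)=a_{i-1}+q+d_ik$, speed $d_i$.
* $F(i,q)=(i,q;0)$, in the first copy of $x_i$: $P(k)=a_{i-1}+q+d_{i-1}k$, speed $d_{i-1}$.
* $G(i,q)=(i,q;k-1)$, in the last copy of $x_i$: $P(k)=a_{i-1}+q-|x_i|+d_ik$, speed $d_i$.

We write $P_\tau(k)$ for the position of the line $\tau$ at time $k$. Order the lines as they occur from left to right: the $F(1,\cdot)$, then $G(1,\cdot)$, then $C(1,\cdot)$, then $F(2,\cdot)$, and so on. For every $k\ge2$ the first and last copies are different, so positions strictly increase along this order. The speeds are nondecreasing. Since the $x_i$ are nonempty, $0=d_0<d_1<\cdots<d_m$.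

**Example.** Let $B(k)=(ab)^k\,a\,b^k$, so $x_1=ab$, $s_1=a$, $x_2=b$, $s_2$ empty. The lines $F(1,1),F(1,2),G(1,1),G(1,2),C(1,1),F(2,1),G(2,1)$ have positions $1,\ 2,\ 2k-1,\ 2k,\ 2k+1,\ 2k+2,\ 3k+1$. At $k=2$, $B(2)=ababa\,bb$ and the positions are $1,\dots,7$.

The lines of speed $d_i$ are $G(i,\cdot)$, $C(i,\cdot)$ and $F(i+1,\cdot)$. They are the letters of the factor $x_is_ix_{i+1}$ formed by the last copy of $x_i$, then $s_i$, then the first copy of $x_{i+1}$. (For $i=0$ it is only the first copy of $x_1$, and for $i=m$ it is $x_ms_m$.) This has two consequences for lines $\tau<\tau'$. If the speeds are equal, the word on positions $P_\tau(k)+1,\dots,P_{\tau'}(k)$ does not depend on $k\ge2$. If the speeds differ, the length of that word is $a+gk$ with integers $a$ and $g\ge1$.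

**Definition.** A configuration $\mathcal T$ consists of sets $K_i\subset\{1,\dots,|s_i|\}$ and $Q_i\subset\{1,\dots,|x_i|\}$, and of a type Z, F or G for each $i$ with $Q_i\ne\emptyset$. For $k\ge2$, $\mathcal T(k)$ is the set of positions in $B(k)$ of the letters $C(i,q)$ with $q\in K_i$ and of the letters $(i,q;r)$ with $q\in Q_i$, where $r$ is arbitrary for type Z, $r=0$ for type F, and $r=k-1$ for type G. The lines of $\mathcal T$ are $C(i,q)$ for $q\in K_i$, $F(i,q)$ for $q\in Q_i$ in blocks of type Z or F, and $G(i,q)$ for $q\in Q_i$ in blocks of type Z or G.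

So the only elements of $\mathcal T(k)$ that are not on lines of $\mathcal T$ are the letters $(i,q;r)$ with $0<r<k-1$ in blocks of type Z. In the example above, $K_1=\{1\}$, $Q_1=\{2\}$ of type Z, $Q_2=\emptyset$ gives $\mathcal T(k)=\{2,4,\dots,2k\}\cup\{2k+1\}$, with lines $F(1,2),G(1,2),C(1,1)$.

## 7. Five prefixes of $z^\omega$

**Proposition 7.** Let $z$ be primitive and let $2\le k_1<\dots<k_5$ be integers. Suppose $B(k_i)$ is a prefix of $z^\omega$ for $i=1,\dots,5$, and $|B(k_3)|\ge2|z|$. Then $x_1=z^s$ for some $s\ge1$.

If $|z|=1$ this is clear, since $x_1$ is a prefix of $z^\omega$. In general we carry the chain $\Theta_0\supset\cdots\supset\Theta_J$ of Section 1 into the words $B(k)$. Put $S=\{k_1,\dots,k_5\}$ and $S^\circ=\{k_2,k_3,k_4\}$. The three inner values carry exact information, and $k_3$ will be their midpoint in a convexity argument. The two outer values ensure that every element of $S^\circ$ has elements of $S$ on both sides.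

**Claim$_j$** ($0\le j\le J$). There is a nonempty configuration $\mathcal T_j$ with greatest line $\sigma_j$ such that

* (a) $\mathcal T_j(k)\subset\Theta_j$ for all $k\in S$;
* (b) $\mathcal T_j(k)=\Theta_j\cap[1,P_{\sigma_j}(k)]$ for all $k\in S^\circ$;
* (c) $P_{\sigma_j}(k_3)=\max(\Theta_j\cap[1,|B(k_3)|])$.

In words: the positions of $\Theta_j$ are occupied, at all three inner times, by the same letters of the pattern. We prove the claims by induction and then read off the proposition from Claim$_J$.

**Step 1: the start of the induction.** For $j=0$ take $\mathcal T_0$ to consist of all letters, with all blocks of type Z. The greatest line is the last letter of $B(k)$, so $P_{\sigma_0}(k)=|B(k)|$. As $\Theta_0$ is the set of all positive integers, (a), (b), (c) hold.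

**Step 2: the first line does not move.** This gives a common starting point for computing heights at different times. Let $j\le J$ be such that Claim$_j$ holds, let $\rho$ be the first line of $\mathcal T_j$ and $p_0=\min\Theta_j$. An element of $\mathcal T_j(k)$ that is not on a line comes after some $F(i,q)$ that is a line of $\mathcal T_j$. So $P_\rho(k)=\min\mathcal T_j(k)$. For $k\in S^\circ$ this equals $p_0$ by (b). The affine function $P_\rho$ takes the value $p_0$ three times, so $\rho$ has speed $0$ and $P_\rho(k)=p_0$ for all $k\ge2$.

From now on until the end of Step 8 we assume Claim$_j$ with $j<J$ and construct $\mathcal T_{j+1}$.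

**Step 3: gaps, and the heights as functions of $k$.** The purpose is to see how the height of a line depends on $k$. Let $\tau<\tau'$ be consecutive lines of $\mathcal T_j$. If $\tau=F(i,\max Q_i)$ and $\tau'=G(i,\min Q_i)$ with block $i$ of type Z, call this pair a Z-gap. Otherwise call it an ordinary gap. The elements of $\mathcal T_j(k)$ that are not on lines lie inside Z-gaps, so an ordinary gap has no element of $\mathcal T_j(k)$ strictly inside. By (b), for $k\in S^\circ$ the word of an ordinary gap is an arc of $\Theta_j$. Call an ordinary gap growing if the two speeds differ and stationary if they are equal. We say that the gap $(\tau,\tau')$ precedes a line $\tau''$ if $\tau'\le\tau''$.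

In a block $i$ of type Z, consecutive elements of $\mathcal T_j(k)$ are separated by fixed inner words (between consecutive elements of $Q_i$ inside one copy) or by the fixed wrap word (from the letter $\max Q_i$ of a copy to the letter $\min Q_i$ of the next copy). All of these occur at time $k_3\ge2$, so (b) shows that they are arcs of $\Theta_j$. Let $W_i$ be the sum of $\omega_j$ over the wrap word and all inner words of one copy. Going from $(i,q;r)$ to $(i,q;r+1)$ one passes each inner word once and the wrap word once. So, by (b),
$$\text{for } k\in S^\circ,\ h_j \text{ changes by } W_i \text{ from } (i,q;r) \text{ to } (i,q;r+1). \tag{2}$$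
The Z-gap of block $i$ consists of $k-1$ wrap words and $k-2$ full sets of inner words, so for $k\in S^\circ$ its total weight is affine in $k$.

A stationary gap has the same word, hence the same weight, for all $k\in S^\circ$. In case (ii) of the definition of $\omega_j$ there is no growing gap: its words at times $k_2$ and $k_3$ would be arcs of different lengths, while all arcs have the same length. In case (i) a growing gap of length $a+gk$ contributes the weight $(a+gk)^2-m_j$ for $k\in S^\circ$, with $g\ge1$.

For a line $\tau$ of $\mathcal T_j$ and $k\in S$ put $\varphi_\tau(k)=h_j(P_\tau(k))$. This is defined by (a), and $\varphi_\tau\le M_j$ on $S$. For $k\in S^\circ$, starting with height $0$ at $P_\rho(k)=p_0$ and adding the weights of the gaps preceding $\tau$, we see: on $S^\circ$ the function $\varphi_\tau$ agrees with a polynomial of degree at most $2$, whose quadratic coefficient is $\ge0$, and is $>0$ if and only if a growing gap precedes $\tau$.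

**Step 4: (α), no growing gap before a maximum at $k_3$.** Statement: if $\varphi_\tau(k_3)=M_j$, then no growing gap precedes $\tau$. Otherwise the polynomial is strictly convex, and $k_2<k_3<k_4$ gives $\varphi_\tau(k_3)<\max(\varphi_\tau(k_2),\varphi_\tau(k_4))\le M_j$, a contradiction.

**Step 5: (β), without growing gaps the picture extends to all of $S$.** Condition (b) is only known at the inner times. We extend it to the outer ones as far as no growing gap has occurred. Statement: if no growing gap precedes $\tau$, then for all $k\in S$
$$\Theta_j\cap[1,P_\tau(k)]=\mathcal T_j(k)\cap[1,P_\tau(k)],$$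
the heights along this set are obtained by summing the weights of the same stationary, inner and wrap words, and $\varphi_\tau$ is affine on $S$.

Let $k\in S$. The first element of $\mathcal T_j(k)$ is $P_\rho(k)=p_0=\min\Theta_j$. Two consecutive elements $p<p+n$ of $\mathcal T_j(k)$ up to $P_\tau(k)$ are separated by a stationary-gap word, an inner word or a wrap word. The same word occurs at time $k_3$ as an arc, from some $p'\in\Theta_j$ to the next element $p'+n$ of $\Theta_j$. Both $B(k)$ and $B(k_3)$ are prefixes of $z^\omega$, so $\zeta(p,p+n]=\zeta(p',p'+n]$. By (a), $p\in\Theta_j$. Lemma 1 shows that no $p+l$ with $0<l<n$ lies in $\Theta_j$. So the word is an arc at time $k$ as well, and the displayed equality follows. The numbers of wrap words and of sets of inner words in each block are affine in $k$, and the other words before $\tau$ are fixed. So $\varphi_\tau$ is affine on $S$.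

**Step 6: the new last line $\sigma_{j+1}$.** We look for the last element of $\Theta_{j+1}$ at time $k_3$ and show that it is on a line. Let $p^*=\max(\Theta_{j+1}\cap[1,|B(k_3)|])$; it exists since $|B(k_3)|\ge|z|$. As $\Theta_{j+1}\subset\Theta_j$, (c) gives $p^*\le P_{\sigma_j}(k_3)$, and (b) gives $p^*\in\mathcal T_j(k_3)$. Suppose $p^*$ is not on a line of $\mathcal T_j$. Then it is a letter $(i,q;r)$ with $0<r<k_3-1$ in a block of type Z. By (2), copies $r+1$ and $r-1$ of the letter have heights $M_j+W_i$ and $M_j-W_i$, both at most $M_j$. So $W_i=0$, and copy $r+1$ is a larger element of $\Theta_{j+1}\cap[1,|B(k_3)|]$, a contradiction. Hence $p^*=P_{\sigma_{j+1}}(k_3)$ for a line $\sigma_{j+1}\le\sigma_j$ of $\mathcal T_j$, and $\varphi_{\sigma_{j+1}}(k_3)=M_j$.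

By (α) no growing gap precedes $\sigma_{j+1}$, so none precedes any line $\tau\le\sigma_{j+1}$ of $\mathcal T_j$. By (β), $\varphi_\tau$ is affine on $S$ for all these $\tau$, and $\varphi_\tau\le M_j$ on $S$. An affine function bounded by $M_j$ which takes the value $M_j$ at a point with elements of $S$ on both sides is constant on $S$. This proves:

(γ) If $\tau\le\sigma_{j+1}$ is a line of $\mathcal T_j$ and $\varphi_\tau(k)=M_j$ for some $k\in S^\circ$, then $\varphi_\tau\equiv M_j$ on $S$.

**Step 7: the definition of $\mathcal T_{j+1}$.** We keep those letters of $\mathcal T_j$ which should form $\Theta_{j+1}$. Keep the lines $C(i,q)\le\sigma_{j+1}$ of $\mathcal T_j$ with $\varphi\equiv M_j$ on $S$. In blocks of type F or G, keep the lines $\le\sigma_{j+1}$ of $\mathcal T_j$ with $\varphi\equiv M_j$ on $S$, with the same type. In a block $i$ of type Z consider only $q\in Q_i$ of $\mathcal T_j$ and proceed as follows.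

* If $W_i=0$, keep the $q$ with $F(i,q)\le\sigma_{j+1}$ and $\varphi_{F(i,q)}\equiv M_j$ on $S$; the new type is Z.
* If $W_i<0$, keep the same $q$; the new type is F.
* If $W_i>0$, keep the $q$ with $G(i,q)\le\sigma_{j+1}$ and $\varphi_{G(i,q)}\equiv M_j$ on $S$; the new type is G.

Blocks in which nothing is kept get $Q_i=\emptyset$. We check that all lines of $\mathcal T_{j+1}$ are $\le\sigma_{j+1}$. This is not part of the definition only for $G(i,q)$ in the case $W_i=0$. There, by (2), at time $k_3$ all copies of a kept $q$ have height $M_j$. So $P_{G(i,q)}(k_3)\in\Theta_{j+1}$, hence $P_{G(i,q)}(k_3)\le p^*=P_{\sigma_{j+1}}(k_3)$, and so $G(i,q)\le\sigma_{j+1}$. Consequently $\mathcal T_{j+1}(k)\subset[1,P_{\sigma_{j+1}}(k)]$ for all $k\ge2$.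

**Step 8: $\mathcal T_{j+1}$ satisfies Claim$_{j+1}$.**

For (a), let $k\in S$. An element of $\mathcal T_{j+1}(k)$ on a line $\tau$ with $\varphi_\tau\equiv M_j$ on $S$ lies in $\Theta_{j+1}$. The remaining elements are copies of a kept $q$ in a block of type Z with $W_i=0$. Apply (β) with $\tau=G(i,q)\le\sigma_{j+1}$: at time $k$ the height changes by $W_i=0$ from each copy to the next, so all copies have the height of copy $0$, which is $M_j$.

For (b), let $k\in S^\circ$. By (a) and Step 7, $\mathcal T_{j+1}(k)\subset\Theta_{j+1}\cap[1,P_{\sigma_{j+1}}(k)]$. Conversely let $p\in\Theta_{j+1}$ with $p\le P_{\sigma_{j+1}}(k)$. Since $\sigma_{j+1}\le\sigma_j$, (b) for $j$ gives $p\in\mathcal T_j(k)$. If $p$ is on a line $\tau$ of $\mathcal T_j$, then $\tau\le\sigma_{j+1}$ and $\varphi_\tau(k)=M_j$, so $\varphi_\tau\equiv M_j$ on $S$ by (γ). We go through the possibilities.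

* If $\tau$ is a $C$-line or belongs to a block of type F or G, it was kept.
* If $\tau=F(i,q)$ in a block of type Z, then copy $1$ has height $M_j+W_i\le M_j$ by (2). So $W_i\le0$, and $q$ was kept with type Z or F; both contain copy $0$.
* If $\tau=G(i,q)$ in a block of type Z, then copy $k-2$ has height $M_j-W_i\le M_j$, so $W_i\ge0$. If $W_i>0$, then $q$ was kept with type G. If $W_i=0$, then $\varphi_{F(i,q)}(k)=M_j$ by (2), and $F(i,q)<G(i,q)\le\sigma_{j+1}$; by (γ) $\varphi_{F(i,q)}\equiv M_j$ on $S$, so $q$ was kept with type Z.
* If $p$ is not on a line of $\mathcal T_j$, it is a letter $(i,q;r)$ with $0<r<k-1$ in a block of type Z. Copies $r\pm1$ have heights $M_j\pm W_i\le M_j$, so $W_i=0$ and $\varphi_{F(i,q)}(k)=M_j$. Since $P_{F(i,q)}(k)<p\le P_{\sigma_{j+1}}(k)$, we have $F(i,q)\le\sigma_{j+1}$, and by (γ) $q$ was kept with type Z.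

In each case $p\in\mathcal T_{j+1}(k)$.

For (c), apply (b) just proved at time $k_3$: $p^*=P_{\sigma_{j+1}}(k_3)\in\mathcal T_{j+1}(k_3)$. So the letter $\sigma_{j+1}$ at time $k_3$ belongs to $\mathcal T_{j+1}(k_3)$. If $\sigma_{j+1}$ is a $C$-line, it is a line of $\mathcal T_{j+1}$. If $\sigma_{j+1}=F(i,q)$, then $(i,q;0)$ belongs to $\mathcal T_{j+1}(k_3)$, and since $0\ne k_3-1$ the new type of block $i$ is Z or F; so $\sigma_{j+1}$ is a line of $\mathcal T_{j+1}$. In the same way, if $\sigma_{j+1}=G(i,q)$, the new type is Z or G. Thus $\mathcal T_{j+1}$ is nonempty, and by Step 7 its greatest line is $\sigma_{j+1}$. The equation in (c) is the definition of $p^*$. This proves Claim$_{j+1}$.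

**Step 9: reading off $x_1$ from Claim$_J$.** Now there is one position per period: $\Theta_J=\{p_0+l|z|:l\ge0\}$ with $p_0\le|z|$. Since $p_0+|z|\le2|z|\le|B(k_3)|$, (c) and (b) show that $\mathcal T_J(k_3)$ contains $p_0$ and $p_0+|z|$. By Step 2 the first line $\rho$ of $\mathcal T_J$ has speed $0$ and position $p_0$. The only lines of speed $0$ are the $F(1,q)$, at position $q$. So $\rho=F(1,p_0)$, and block $1$ has type Z or F.

Suppose block 1 has type Z. At time $k_3$, copies $0$ and $1$ of the letter $p_0$ of $x_1$ lie in $\Theta_J$, and their positions differ by $|x_1|$. So $|z|$ divides $|x_1|$. Since $x_1$ is a prefix of $z^\omega$, it is a power of $z$.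

Suppose block 1 has type F. The set $\mathcal T_J(k_3)$ has at least two elements, and $\rho$ contributes one. If there were no other line, then there would be no block of type Z (such a block has at least two lines), so no other element. Hence there is a line $\tau'$ following $\rho$ in $\mathcal T_J$. As block $1$ is not of type Z, the pair $(\rho,\tau')$ is not a Z-gap, and no element of $\mathcal T_J(k)$ lies strictly between. By (b), for $k\in S^\circ$ the position of $\tau'$ is the second element $p_0+|z|$ of $\Theta_J$. So $\tau'$ has speed $0$, $\tau'=F(1,p_0+|z|)$, and $|x_1|\ge p_0+|z|>|z|$. As $k_1\ge2$, $x_1^2$ is a prefix of $B(k_1)$ and hence of $z^\omega$. So $\mathrm{lcp}(x_1^\omega,z^\omega)\ge2|x_1|\ge|x_1|+|z|$, and by (F1) and (F2) $x_1$ is a power of $z$. $\square$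

## 8. Agreement with $y^\omega$ beyond the head

We turn Proposition 7 into the estimate that was missing in Section 5. Part (1) says that the agreement of $X(k)$ with $y^\omega$ is never much smaller than that of the head. Part (2) says that it cannot be much larger for five values of $k$.

**Lemma 8.** Let $y$ be primitive, let $X$ be an $\omega$-pattern with $\mathrm{head}(X)\ne y^\omega$, and let $D=\mathrm{lcp}(\mathrm{head}(X),y^\omega)<\infty$.

* (1) $\mathrm{lcp}(X(k),y^\omega)\ge D-|y|$ for all $k\ge1$.
* (2) There are no integers $2\le k_1<\dots<k_5$ with $\mathrm{lcp}(X(k_i),y^\omega)\ge D+2|y|k_i/k_1$ for $i=1,\dots,5$.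

**Proof.** If $m=0$, then $X(k)=\mathrm{head}(X)$ and $\mathrm{lcp}(X(k),y^\omega)=D$ for all $k$, so both parts hold. Let $m\ge1$.

**Part (1).** Both $X(k)$, for $k\ge1$, and $\mathrm{head}(X)$ begin with $s_0x_1$. Hence $\mathrm{lcp}(X(k),y^\omega)\ge\min(D,|s_0|+|x_1|)$. If $D\le|s_0|+|x_1|$, we are done. If $D>|s_0|+|x_1|$, then $s_0$ is a prefix of $y^\omega$, and $y^\omega=s_0z^\omega$ with $z$ conjugate to $y$ by (F3). As $x_1^\omega\ne z^\omega$, (F1) gives $D-|s_0|=\mathrm{lcp}(x_1^\omega,z^\omega)<|x_1|+|y|$. So $|s_0|+|x_1|>D-|y|$.

**Part (2), first block short.** Suppose such $k_i$ exist. Then all five values $\mathrm{lcp}(X(k_i),y^\omega)$ exceed $D$. If $D<|s_0|$, the mismatch between $\mathrm{head}(X)$ and $y^\omega$ is inside $s_0$, and $\mathrm{lcp}(X(k),y^\omega)=D$ for all $k$, a contradiction. So $D\ge|s_0|$, and $y^\omega=s_0z^\omega$ with $z$ conjugate to $y$, hence primitive. Put $D'=D-|s_0|=\mathrm{lcp}(x_1^\omega,z^\omega)$; by (F1), $D'<|x_1|+|y|$. If $k_1|x_1|>D'$, then $X(k_1)$, which begins with $s_0x_1^{k_1}$, contains the mismatch of the head, and its lcp with $y^\omega$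 is exactly $D$, a contradiction. So $k_1|x_1|\le D'<|x_1|+|y|$. Since $k_1\ge2$, this gives $|x_1|\le(k_1-1)|x_1|<|y|$ and then $k_1|x_1|<2|y|$.

**Part (2), cutting out a finite pattern.** We choose a finite pattern of length exactly $2|y|$ at time $k_1$, so that Proposition 7 applies. Write $X(k)=s_0X'(k)$. Consider letter number $2|y|$ of $X'(k_1)$. It lies after the block $x_1^{k_1}$. If it lies in $s_i$ with $i\ge1$, let $B=(x_1,s_1,\dots,x_i,v)$, where $v$ is the prefix of $s_i$ ending at this letter. If it lies in copy $r$ of $x_i$ with $i\ge2$ and $0\le r<k_1$, let $B=(x_1,s_1,\dots,x_{i-1},s_{i-1}x_i^rv)$, where $v$ is the prefix of $x_i$ ending at this letter. In both cases $B(k)$ is a prefix of $X'(k)$ for all $k\ge k_1$; in the second case this is because $r+1\le k_1\le k$. We have $|B(k)|=A+dk$ with $A,d\ge0$, and $A+dk_1=2|y|$. Hence for $k\ge k_1$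
$$2|y|\le|B(k)|=A+dk\le(A+dk_1)\frac{k}{k_1}=\frac{2|y|k}{k_1}.$$
So $|s_0B(k_i)|\le D+2|y|k_i/k_1\le\mathrm{lcp}(X(k_i),y^\omega)$. Thus $s_0B(k_i)$ is a prefix of $y^\omega=s_0z^\omega$, and $B(k_i)$ is a prefix of $z^\omega$ for $i=1,\dots,5$. Also $|B(k_3)|\ge2|y|=2|z|$. By Proposition 7, $x_1$ is a power of $z$. Then $\mathrm{head}(X)=s_0x_1^\omega=s_0z^\omega=y^\omega$, a contradiction. $\square$

## 9. Counting to 22: the proof of Theorem 3

Let $T$ be the set of $k\ge0$ with $L(k)=R(k)$ and suppose $|T|\ge23$. Write $L=(s_0,x_1,\dots,x_m,s_m)$ and $R=(t_0,y_1,\dots,y_n,t_n)$. We use induction on $m+n$. If $m+n=0$, both sides are independent of $k$ and the statement is clear. Let $m+n\ge1$.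

**Step 1: normalization.** We arrange that $R$ begins with its first block. By symmetry assume $n\ge1$ and $|t_0|\le|s_0|$, where $|s_0|=\infty$ if $m=0$. (If one of the patterns has no blocks, call it $L$.) For $k\in T$ both $t_0$ and $s_0$ are prefixes of $L(k)=R(k)$, so $t_0$ is a prefix of $s_0$. Canceling it gives an equation that is equivalent for every $k$, with the same numbers of blocks. So assume that $t_0$ is empty. Let $y$ be the primitive root of $y_1$, so $y_1$ is a power of the primitive word $y$ and $\mathrm{head}(R)=y^\omega$. By Lemma 6, $R(k)=y^{qk}R_1(k)$ with $q\ge1$, where $R_1$ has $n-1$ blocks.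

**Step 2: the cases that reduce to fewer blocks.** If $m\ge1$ and $\mathrm{head}(L)=y^\omega$, then $L(k)=y^{pk}L_1(k)$ with $p\ge1$, where $L_1$ has $m-1$ blocks. Canceling $y^{\min(p,q)k}$ gives an equation between $\omega$-patterns that is equivalent for every $k$. It has at most $(m-1)+(n-1)+1<m+n$ blocks; the possible extra block is $y^{|p-q|}$. The induction hypothesis applies.

If $m=0$ and $L(k)=y^\omega$, then $L(k)=R(k)$ if and only if $R_1(k)=y^\omega$. This equation has $n-1$ blocks, and the induction hypothesis applies.

In the remaining case $\mathrm{head}(L)\ne y^\omega$. Apply Lemma 6 to $R$ as often as possible. This gives $R(k)=y^{\kappa k}R'(k)$ for all $k$, with $\kappa\ge1$, where either $R'$ has no blocks and equals $y^\omega$, or $\mathrm{head}(R')\ne y^\omega$. In the first situation $R(k)=y^\omega$ for all $k$, the equation is $L(k)=y^\omega$ with $m<m+n$ blocks, and the induction hypothesis applies. In the second situation we show $|T|\le22$, which contradicts $|T|\ge23$.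

**Step 3: a discrepancy that increases with $k$.** We measure how far $R(k)$ should follow $y^\omega$ beyond what the head of $L$ allows. Put $N=|y|$, $D=\mathrm{lcp}(\mathrm{head}(L),y^\omega)$, $b=\mathrm{lcp}(\mathrm{head}(R'),y^\omega)$, both finite, and
$$u_k=\kappa k+\frac{b-D}{N}.$$
Then $u_{k'}-u_k\ge k'-k$ for $k'>k$, since $\kappa\ge1$. For $k\in T$,
$$\mathrm{lcp}(L(k),y^\omega)=\mathrm{lcp}(R(k),y^\omega)=\kappa Nk+\mathrm{lcp}(R'(k),y^\omega).$$
Note $\kappa Nk=Nu_k+D-b$. For $k\in T$ with $k\ge1$, Lemma 8(1) gives $\mathrm{lcp}(R'(k),y^\omega)\ge b-N$ and $\mathrm{lcp}(L(k),y^\omega)\ge D-N$. Inserting each of these in turn we get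
$$\mathrm{lcp}(L(k),y^\omega)\ge D+N(u_k-1),\qquad \mathrm{lcp}(R'(k),y^\omega)\ge b+N(-u_k-1). \tag{3}$$
So $u_k$ large makes $L$ exceptional at $k$, and $u_k$ very negative makes $R'$ exceptional at $k$.

**Step 4: at most 4 elements $k\ge2$ of $T$ have $u_k\ge3$.** Suppose $2\le k_1<\dots<k_5$ are five such elements. Since $k_1\ge2$,
$$u_{k_i}-1\ge u_{k_1}+(k_i-k_1)-1\ge2+(k_i-k_1)\ge2+\frac{2(k_i-k_1)}{k_1}=\frac{2k_i}{k_1}.$$
By (3) this contradicts Lemma 8(2) for $L$.

**Step 5: at most 8 elements $k\ge2$ of $T$ have $u_k\le-5$.** Let $Q$ be the set of these elements; it is finite because $u_k\to\infty$. If $Q$ is empty there is nothing to prove; otherwise let $K=\max Q$. For $k\in Q$ we have $-u_k\ge-u_K+(K-k)\ge5+K-k$. Suppose five elements $k_1<\dots<k_5$ of $Q$ lie in $(K/2,K]$. Then $k_i/k_1<2$, so $-u_{k_i}-1\ge4>2k_i/k_1$, and (3) contradicts Lemma 8(2) for $R'$. Suppose five elements $k_1<\dots<k_5$ of $Q$ are at most $K/2$. Then $K-k_i\ge k_i$ and $k_1\ge2$, so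
$$-u_{k_i}-1\ge4+K-k_i\ge4+k_i>k_i\ge\frac{2k_i}{k_1},$$
again contradicting Lemma 8(2) for $R'$. So each of the two ranges contains at most $4$ elements of $Q$.

The split at $K/2$ is needed because $-u_k$ decreases with $k$, while the bound $2k_i/k_1$ in Lemma 8(2) increases with $k_i$. On $(K/2,K]$ the ratio is below $2$, and below $K/2$ the term $K-k$ is large.

**Step 6: the sum.** At most $8$ integers $k$ satisfy $-5<u_k<3$, because the $u_k$ are spaced by at least $1$ and the open interval has length $8$. Together with $k=0$ and $k=1$,
$$|T|\le2+4+8+8=22 .$$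
This is the contradiction. Theorem 3 is proved, and with it Theorem 2. $\square$

## 10. A dichotomy, and affine exponents

Theorem 2 says that the set of $k\ge0$ satisfying (1) is either the set of all nonnegative integers or has at most $22$ elements. By Theorem 3 the same holds when the last words $s_m,t_n$ are right-infinite.

The same bound holds for equations
$$s_0x_1^{\alpha_1k+\beta_1}s_1\cdots x_m^{\alpha_mk+\beta_m}s_m=t_0y_1^{\gamma_1k+\delta_1}t_1\cdots y_n^{\gamma_nk+\delta_n}t_n$$
with nonnegative integers $\alpha_i,\beta_i,\gamma_i,\delta_i$. Indeed $x_i^{\alpha_ik+\beta_i}=(x_i^{\alpha_i})^kx_i^{\beta_i}$, so after moving $x_i^{\beta_i}$ into the constant $s_i$, and doing the same on the right, the equation has the form (1). A base $x_i^{\alpha_i}$ may be empty, which (1) allows.
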